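\title{A connected group with no connected, strongly $\sigma$-discrete group topology}

\begin{abstract}
A space is strongly $\sigma$-discrete if it is the union of countably many closed discrete subspaces. We show that the group $G$ of orientation-preserving homeomorphisms of the circle, which is connected in the compact-open topology $\tau$, carries no connected, strongly $\sigma$-discrete Hausdorff group topology at all, finer than $\tau$ or not. The reason is that in every connected Hausdorff group topology on $G$ each neighborhood of the identity contains all homeomorphisms supported in some small arc, and cosets of such subgroups can replace open balls in a Baire category argument. We then describe all connected Hausdorff group topologies on $G$: they are the group topologies between $\tau$ and a largest one, which is strictly finer than $\tau$, and all of them are path-connected.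
\end{abstract}

\section{The question and the answer}

All topological groups and group topologies are assumed to be Hausdorff, hence completely regular, unless the contrary is said. A space is \emph{strongly $\sigma$-discrete} if it is the union of countably many closed discrete subspaces. The following question is Problem 5.4 in \cite{SCT}.

\begin{quote}
Does every connected topological group admit a finer connected strongly $\sigma$-discrete group topology?
\end{quote}

The two requirements pull in opposite directions: connectedness asks for few open sets, strong $\sigma$-discreteness for many. Two simple observations show how strong the second one is.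

First, in a space $X$ without isolated points a closed discrete set $D$ has empty interior: a point of a nonempty open set $U\subset D$ would be isolated in $U$, hence in $X$. So if $X$ is also a nonempty Baire space, it is not strongly $\sigma$-discrete. In particular, a connected group with more than one element that is locally compact or completely metrizable is never strongly $\sigma$-discrete, and its topology must really be refined.

Second, strong $\sigma$-discreteness passes to subspaces, and $[0,1]$ does not have it, by the first observation. So a strongly $\sigma$-discrete space contains no copy of $[0,1]$, and the finer topology has to destroy all such copies while keeping the group connected.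

There is nevertheless a reason to hope for a positive answer. Every connected topological group $G$ is a quotient group of a connected, submetrizable, strongly $\sigma$-discrete topological group $H$; see \cite{SCT}. (Submetrizable means that there is a coarser metrizable topology.) Thus the quotients of connected, strongly $\sigma$-discrete groups are subject to no restriction other than connectedness, and the question is whether one can do without the passage to a larger group. One cannot.

Let $G=\mathrm{Homeo}_+(S^1)$ be the group of orientation-preserving homeomorphisms of the circle, and let $\tau$ be its compact-open topology, which is the topology of uniform convergence. It is Polish.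

\begin{theorem}\label{thm:A}
The group $(G,\tau)$ is connected, but the abstract group $G$ admits no connected, strongly $\sigma$-discrete Hausdorff group topology. In particular, no such topology is finer than $\tau$.
\end{theorem}

The same methods describe all connected group topologies on $G$. By a \emph{topological arc} we mean a space homeomorphic to $[0,1]$; the word \emph{arc} alone is reserved for arcs of the circle.

\begin{theorem}\label{thm:B}
Every Hausdorff group topology on $G$ contains $\tau$. For a Hausdorff group topology $\lambda$ on $G$ the following are equivalent:
\begin{itemize}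
\item[(a)] $(G,\lambda)$ has no proper open subgroup;
\item[(b)] for every $\lambda$-neighborhood $V$ of the identity there is $\delta>0$ such that $V$ contains every homeomorphism supported in an arc of length less than $\delta$;
\item[(c)] $(G,\lambda)$ is path-connected;
\item[(d)] $(G,\lambda)$ is connected.
\end{itemize}
There is a largest connected Hausdorff group topology $\tau_{\max}$ on $G$. The connected Hausdorff group topologies on $G$ are exactly the group topologies $\lambda$ with $\tau\subseteq\lambda\subseteq\tau_{\max}$, and $\tau\neq\tau_{\max}$. For any such $\lambda$, the group $G$ is not a union of countably many $\lambda$-closed subsets none of which contains a topological arc.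
\end{theorem}

Theorem~\ref{thm:B} contains Theorem~\ref{thm:A}, by its last sentence, since discrete sets contain no topological arcs. We still prove Theorem~\ref{thm:A} first and directly, because it needs only about half of the work. Since $\tau\ne\tau_{\max}$, Theorem~\ref{thm:A} is not simply due to $\tau$ having no strictly finer connected group topology. All arguments are in ZFC.

\medskip
\noindent\textbf{Plan.} For $\tau$ itself the obstruction is Baire's theorem. A finer topology need not be complete or Baire, so we look for something that survives every connected refinement. It is the family of subgroups $H_J$, where $H_J$ consists of the homeomorphisms supported in the arc $J$. Section~\ref{sec:cosets} shows that cosets $hH_J$ can play the role of open balls, even though they need not be open, provided that every neighborhood of the identity contains subgroups $H_J$ with $J$ in every part of the circle. Sections~\ref{sec:contains} and~\ref{sec:small} show that connectedness forces this, and Theorem~\ref{thm:A} follows. Section~\ref{sec:everywhere} passes from ``some $H_J$ in every part of the circle'' to ``all $H_J$ with $J$ short''. Section~\ref{sec:paths} uses this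 to build paths, and Section~\ref{sec:max} completes the proof of Theorem~\ref{thm:B}.

\section{Homeomorphisms supported in arcs}\label{sec:prelim}

Let $S^1=\mathbb R/\mathbb Z$, with its arc-length metric $d$. An \emph{arc} is a closed arc $I\subset S^1$ of length $|I|\in(0,1)$. An \emph{open arc} is a connected open subset of $S^1$, possibly $S^1$ itself; open arcs are always called open. The diameter of an arc $I$ is $\min(|I|,\tfrac12)$. We write $e$ for the identity, $[a,b]=aba^{-1}b^{-1}$, and say that $h\in G$ is \emph{supported in} $K\subset S^1$ if $h(x)=x$ for all $x\notin K$. Then $h(K)=K$, and homeomorphisms supported in disjoint sets commute. For an arc $I$ let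
\[
H_I=\{h\in G: h \text{ is supported in } I\},
\]
and put $H_{S^1}=G$. If $I$ is an arc, the elements of $H_I$ map $I$ onto $I$ and fix its endpoints, so that $H_I\cong\mathrm{Homeo}_+([0,1])$. Moreover $gH_Ig^{-1}=H_{g(I)}$ for $g\in G$, and $H_I\subset H_{I'}$ if $I\subset I'$. For $p\in S^1$ the stabilizer $G_p=\{g\in G:g(p)=p\}$ is a proper subgroup.

The topology $\tau$ is induced by the metric
\[
\rho(a,b)=\sup_x d(ax,bx)+\sup_x d(a^{-1}x,b^{-1}x),
\]
and $\rho$ is complete: if $(h_n)$ is $\rho$-Cauchy, then $h_n$ and $h_n^{-1}$ converge uniformly to continuous maps that are inverse to each other, and the limit preserves orientation because uniformly close maps of the circle have the same degree.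

\medskip
\noindent\textbf{$(G,\tau)$ is path-connected.} Write $h\in G$ as $h=Rk$ with $R$ a rotation and $k(0)=0$. Rotate $R$ back to $e$, and join $k$, viewed as an increasing homeomorphism of $[0,1]$, to the identity by $(1-t)\,\mathrm{id}+tk$.

\medskip
\noindent\textbf{Open subgroups.} A subgroup of a topological group that contains a neighborhood of $e$ is open, and an open subgroup is closed, since its complement is a union of cosets. So a connected group has no proper open subgroup. In the proof of Theorem~\ref{thm:A}, the connectedness of the topology under study enters only through this consequence.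

\medskip
We need two facts about supports. The first one lets a single element of $G$ store infinitely many homeomorphisms, and it is here that we use \emph{all} homeomorphisms of the circle.

\begin{lemma}[Gluing]\label{lem:glue}
Let $J_1,J_2,\dots$ be pairwise disjoint arcs inside an open arc $A\ne S^1$, and let $x_j\in H_{J_j}$. The map $g$ that equals $x_j$ on $J_j$ for each $j$ and the identity elsewhere belongs to $G$.
\end{lemma}

\begin{proof}
View $A$ as an open interval. It is partitioned into the intervals $J_j$ and the single points outside $\bigcup_jJ_j$. The map $g$ sends each piece onto itself, increasingly, so it is an increasing bijection of $A$. Such a map is a homeomorphism of $A$ and extends continuously by the identity to the complement of $A$.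
\end{proof}

The second fact will serve to produce a whole subgroup $H_I$ from the conjugates of one element.

\begin{lemma}[Four conjugates]\label{lem:four}
Let $I$ be an arc.
\begin{itemize}
\item[(i)] For each $f\in H_I$ there is $c\in H_I$ with $f=[c,f]$.
\item[(ii)] Let $y\in G$ with $y(I)\cap I=\emptyset$. Then every $f\in H_I$ is a product of four elements of the form $ky^{\pm1}k^{-1}$ with $k\in H_I$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The model is the translation $t\mapsto t\pm1$ of $\mathbb R$: conjugation by the doubling map $t\mapsto 2t$ turns it into $t\mapsto t\pm2$, its own square. To use this, identify $I$ with $[0,1]$ and let $(\alpha,\beta)$ be a component of $\{x: f(x)\neq x\}$. Then $f$ maps $(\alpha,\beta)$ onto itself without fixed points. If $f(x)>x$ there, pick $x_0\in(\alpha,\beta)$ and an increasing homeomorphism $\varphi:[x_0,f(x_0)]\to[0,1]$, and extend it to $(\alpha,\beta)$ by $\varphi(f^n(x))=\varphi(x)+n$, $n\in\mathbb Z$. This gives an increasing homeomorphism $\varphi:(\alpha,\beta)\to\mathbb R$ that conjugates $f$ to $t\mapsto t+1$. If $f(x)<x$ on $(\alpha,\beta)$, the same construction for $f^{-1}$ gives a $\varphi$ that conjugates $f$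 to $t\mapsto t-1$. Let $c=\varphi^{-1}\circ(2\varphi)$ on each component and $c=\mathrm{id}$ on the fixed set of $f$. As in Lemma~\ref{lem:glue}, $c$ is an increasing bijection of $[0,1]$, so $c\in H_I$. By the model computation $cfc^{-1}=f^2$, hence $[c,f]=f^2f^{-1}=f$.

(ii) Take $c$ from (i) and let $t=[c,y]=c\cdot(yc^{-1}y^{-1})$. The factor $yc^{-1}y^{-1}$ is supported in $y(I)$, which is disjoint from $I$. So $t$ agrees with $c$ on $I$ and $t(I)=I$. Therefore $tft^{-1}$ is supported in $I$ and agrees there with $cfc^{-1}$, that is, $tft^{-1}=cfc^{-1}$. It follows that $f=[c,f]=[t,f]=t\cdot ft^{-1}f^{-1}$. Inserting $t=cyc^{-1}y^{-1}$ and $t^{-1}=ycy^{-1}c^{-1}$ we get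
\[
f=(cyc^{-1})\,(y^{-1})\,(fyf^{-1})\,\big((fc)\,y^{-1}(fc)^{-1}\big). \qedhere
\]
\end{proof}

\section{Cosets in place of balls}\label{sec:cosets}

Consider the following property of a group topology $\lambda$ on $G$.
\begin{equation}\label{S}
\begin{array}{l}
\text{For every $\lambda$-neighborhood $V$ of $e$ and every nonempty open arc $A$}\\
\text{there is an arc $J\subset A$ with $H_J\subset V$.}
\end{array}
\end{equation}
It follows from condition (b) of Theorem~\ref{thm:B}. For $\tau$, condition (b) is immediate: an element $h\in H_I$ and its inverse move points by at most $|I|$, so $\rho(h,e)\le2|I|$. Here is a second example, which shows how far a topology with these properties can be from $\tau$.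

\begin{example}\label{ex:measure}
For a nonatomic Borel probability measure $\mu$ on $S^1$ and $\varepsilon>0$ let
\[
V_{\mu,\varepsilon}=\{v\in G:\mu(\{x:v(x)\ne x\})<\varepsilon\}.
\]
These sets form a neighborhood base at $e$ of a Hausdorff group topology $\tau_1$. To see this, recall that it suffices to check the following.
\begin{itemize}
\item The sets $V_{\mu,\varepsilon}$ contain $e$ and form a filter base: $V_{(\mu+\nu)/2,\,\min(\varepsilon,\varepsilon')/2}\subset V_{\mu,\varepsilon}\cap V_{\nu,\varepsilon'}$, because $\mu$ and $\nu$ are at most $2\cdot\frac{\mu+\nu}2$.
\item $V_{\mu,\varepsilon}^{-1}=V_{\mu,\varepsilon}$, and $V_{\mu,\varepsilon/2}^2\subset V_{\mu,\varepsilon}$, because a point moved by $vw$ is moved by $v$ or by $w$.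
\item $gV_{\mu,\varepsilon}g^{-1}=V_{g_*\mu,\varepsilon}$, because the set of points moved by $gvg^{-1}$ is the $g$-image of the set moved by $v$; the measure $g_*\mu$ is again nonatomic.
\item $\bigcap V_{\mu,\varepsilon}=\{e\}$: if $v\neq e$, then $v$ moves all points of some arc, and $v\notin V_{\mu,1}$ for the normalized Lebesgue measure $\mu$ on this arc.
\end{itemize}
The topology $\tau_1$ satisfies (b), because for nonatomic $\mu$ the numbers $\mu(I)$ tend to $0$ uniformly as $|I|\to0$. On the other hand, a nontrivial rotation moves every point and lies in no $V_{\mu,\varepsilon}$ with $\varepsilon\le1$. So the rotations form a discrete subgroup of $(G,\tau_1)$, while in $\tau$ they converge to $e$ as the angle tends to $0$; hence $\tau_1\not\subseteq\tau$. We shall see that $\tau_1$ is connected and finer than $\tau$.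
\end{example}

The next proposition is the category argument. The open sets come from $\lambda$, the completeness comes from $\rho$, and the cosets $hH_J$ connect the two.

\begin{proposition}\label{prop:baire}
Let $\lambda$ be a group topology on $G$ that satisfies \textup{(\ref{S})}. Then $G$ is not the union of countably many $\lambda$-closed sets none of which contains a coset $hH_J$ with $h\in G$ and $J$ an arc.
\end{proposition}

\begin{proof}
Let $D_1,D_2,\dots$ be $\lambda$-closed sets none of which contains such a coset. Let $h_0=e$ and let $J_0$ be any arc. We construct inductively $h_n\in G$ and arcs $J_n\subset\mathrm{int}\,J_{n-1}$, $n\ge1$, with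
\[
h_n\in h_{n-1}H_{J_{n-1}},\qquad h_nH_{J_n}\cap D_n=\emptyset,\qquad |J_n|<2^{-n},\qquad |h_n(J_n)|<2^{-n}.
\]
Given $h_{n-1}$ and $J_{n-1}$, choose $h_n\in h_{n-1}H_{J_{n-1}}\setminus D_n$. As $D_n$ is closed, there is a $\lambda$-neighborhood $V$ of $e$ with $h_nV\cap D_n=\emptyset$. Choose a nonempty open arc $A\subset\mathrm{int}\,J_{n-1}$ so short that $A$ and $h_n(A)$ have length less than $2^{-n}$. Property (\ref{S}) gives an arc $J_n\subset A$ with $H_{J_n}\subset V$, and all requirements are met.

The cosets $h_nH_{J_n}$ decrease, since $h_n\in h_{n-1}H_{J_{n-1}}$ and $H_{J_n}\subset H_{J_{n-1}}$. In particular $h_{n+1}\in h_nH_{J_n}$. So $h_{n+1}$ and $h_n$ agree off $J_n$, and both map $J_n$ onto $h_n(J_n)$; likewise $h_{n+1}^{-1}$ and $h_n^{-1}$ agree off $h_n(J_n)$, and both map $h_n(J_n)$ onto $J_n$. Hence $\rho(h_{n+1},h_n)\le2\cdot2^{-n}$ for $n\ge1$, and $(h_n)$ converges in $\rho$ to some $h\in G$. For $m\ge n$ we have $h_m\in h_nH_{J_n}$, so $h_m=h_n$ off $J_n$. Letting $m\to\infty$ we get $h=h_n$ off $J_n$, that is, $h\in h_nH_{J_n}$. Therefore $h\notin D_n$ for every $n\ge1$, and $\bigcup_nD_n\ne G$.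
\end{proof}

The two length conditions serve different purposes: if the $h_n(J_n)$ did not shrink, the limit could have a jump, and if the $J_n$ did not shrink, the limit of the inverses could.

To prove Theorem~\ref{thm:A} it therefore suffices to show two things for every connected Hausdorff group topology $\lambda$: that $\lambda$ satisfies (\ref{S}), and that no coset $hH_J$ is $\lambda$-discrete.

\section{Every Hausdorff group topology contains the compact-open topology}\label{sec:contains}

The set $\{v:[vav^{-1},b]\ne e\}$ is open in \emph{every} Hausdorff group topology. Choosing $a$ and $b$ with small supports, we make it see roughly where $v$ sends points.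

\begin{lemma}\label{lem:tau}
Every Hausdorff group topology $\lambda$ on $G$ contains $\tau$.
\end{lemma}

\begin{proof}
Let $m\ge3$. For $i\in\mathbb Z/m$, represented by $0\le i<m$, choose an arc $K_i$ in the open arc $(\frac im,\frac{i+1}m)$ and elements $a_i,b_i\in H_{K_i}$ that do not commute. The set
\[
N_i=\{v\in G:[va_iv^{-1},b_i]\neq e\}
\]
is $\lambda$-open, since $\{e\}$ is $\lambda$-closed, and it contains $e$. If $v\in N_i$, then $v(K_i)\cap K_i\neq\emptyset$, since otherwise $va_iv^{-1}$ and $b_i$ would have disjoint supports and commute.

Let $v\in\bigcap_iN_i$, and choose $z_i\in K_i$ with $v(z_i)\in K_i$. Every $x\in S^1$ lies in the positively oriented arc from $z_i$ to $z_{i+1}$ for some $i$. As $v$ preserves orientation, $v(x)$ lies in the positively oriented arc from $v(z_i)$ to $v(z_{i+1})$. Both arcs start in $K_i$ and end in $K_{i+1}$, so they are contained in $[\frac im,\frac{i+2}m]$, and $d(x,v(x))\le 2/m$. Thus the $\lambda$-neighborhood $\bigcap_iN_i$ of $e$ contains only maps that move points by at most $2/m$. Since $m$ was arbitrary, $\tau\subseteq\lambda$.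
\end{proof}

\section{Small subgroups in every neighborhood}\label{sec:small}

Throughout this section \emph{$\lambda$ is a Hausdorff group topology on $G$ without proper open subgroups}. By Lemma~\ref{lem:tau}, $\lambda\supseteq\tau$. Some such hypothesis is needed: in the discrete topology Lemmas~\ref{lem:nondiscrete} and~\ref{lem:S} below fail, and $G$ itself is closed and discrete. We use the hypothesis only for two kinds of subgroups, centralizers and point stabilizers; in particular, no $G_p$ contains a $\lambda$-neighborhood of $e$.

\begin{lemma}\label{lem:nondiscrete}
For every arc $J$, the subgroup $H_J$ is not discrete in $\lambda$.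
\end{lemma}

\begin{proof}
Suppose $W\cap H_J=\{e\}$ with $W$ a $\lambda$-open neighborhood of $e$. Choose an arc $J_0\subset\mathrm{int}\,J$ and an element $w\in H_{J_0}$ that moves every point of $\mathrm{int}\,J_0$. The set of all $v\in G$ with $v(J_0)\subset\mathrm{int}\,J$ and $[v,w]\in W$ is a $\lambda$-neighborhood of $e$; the first condition is $\tau$-open, hence $\lambda$-open. For such $v$ the element $vwv^{-1}$ lies in $H_{v(J_0)}\subset H_J$. So $[v,w]\in H_J\cap W=\{e\}$, and $v$ commutes with $w$. Thus the centralizer of $w$ is an open subgroup, and hence it equals $G$. But an element commuting with $w$ preserves the fixed set $S^1\setminus\mathrm{int}\,J_0$ of $w$, and a small nontrivial rotation does not.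
\end{proof}

We now turn to (\ref{S}). Let $W$ be a symmetric neighborhood of $e$ and $J$ an arc. Lemma~\ref{lem:nondiscrete} provides $y\in W\cap H_J$ with $y\ne e$, and such a $y$ displaces some arc $I\subset J$, that is, $y(I)\cap I=\emptyset$. If $W$ were invariant under conjugation by $H_J$, then Lemma~\ref{lem:four}(ii) would give $H_I\subset W^4$ at once. In general $W$ is not invariant, and the obstacle is a \emph{bad pair} for $J$ and $W$: elements
\begin{equation}\label{bad}
x,y\in H_J\qquad\text{with}\qquad y\in W,\quad xyx^{-1}\notin W^5 .
\end{equation}
The next lemma says what a bad pair forbids. In the simplest case, $g=x$ and $E=J$, it says that no $v\in W\cap x^{-1}Wx$ displaces $J$. This alone is nothing new, since $\lambda\supseteq\tau$ already contains neighborhoods of $e$ none of whose elements displaces $J$. The point is that one element $g$ can store an $x$ for each of infinitely many arcs, and then a \emph{single} neighborhood $W\cap g^{-1}Wg$ controls all these arcs.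

\begin{lemma}\label{lem:detect}
Let $W$ be a symmetric subset of $G$, let $J$ be an arc, and let $x,y$ be as in \textup{(\ref{bad})}. Let $g\in G$ agree with $x$ on $J$ and be supported in a set $E\subset S^1$. Then $v(E)\cap J\neq\emptyset$ for all $v\in W\cap g^{-1}Wg$.
\end{lemma}

\begin{proof}
Suppose $v(E)\cap J=\emptyset$. The map $vgv^{-1}$ is supported in $v(E)$, so it is the identity on $J$. The map $g^{-1}$ maps $J$ onto $J$ and agrees with $x^{-1}$ there. So $u=[v,g]=(vgv^{-1})g^{-1}$ agrees with $x^{-1}$ on $J$. Hence $u^{-1}yu$ and $xyx^{-1}$ are both supported in $J$ and agree there, so they are equal. On the other hand $u=v\cdot(gv^{-1}g^{-1})\in W^2$, because $gvg^{-1}\in W$ and $W$ is symmetric. Thus $xyx^{-1}=u^{-1}yu\in W^2WW^2=W^5$, a contradiction.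
\end{proof}

\begin{lemma}\label{lem:S}
The topology $\lambda$ satisfies \textup{(\ref{S})}: for every $\lambda$-neighborhood $V$ of $e$ and every nonempty open arc $A$ there is an arc $J\subset A$ with $H_J\subset V$.
\end{lemma}

\begin{proof}
We may assume that $A\neq S^1$ has length less than $1$. Suppose $H_J\not\subset V$ for all arcs $J\subset A$, and let $W$ be a symmetric $\lambda$-neighborhood of $e$ with $W^{20}\subset V$. Bad pairs are meant with respect to this $W$.

\emph{Every arc $J\subset A$ has a bad pair.} By Lemma~\ref{lem:nondiscrete} there is $y\in H_J\cap W$ with $y\ne e$. Near a point moved by $y$ there is an arc $I\subset J$ with $y(I)\cap I=\emptyset$. If we had $xyx^{-1}\in W^5$ for all $x\in H_J$, then also $xy^{-1}x^{-1}\in W^5$, and Lemma~\ref{lem:four}(ii) would give $H_I\subset W^{20}\subset V$ with $I\subset A$, contrary to our assumption. So there is $x\in H_J$ with $xyx^{-1}\notin W^5$.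

\emph{A sequence of bad pairs.} Let $J_1,J_2,\dots\subset A$ be pairwise disjoint arcs converging to a point $p\in A$ (every neighborhood of $p$ contains all but finitely many of them) such that $p\notin E=\bigcup_jJ_j$. Then the closure of $E$ is $E\cup\{p\}$. Choose a bad pair $x_j,y_j\in H_{J_j}$ for each $j$, and let $g\in G$ be the map obtained by gluing the $x_j$ as in Lemma~\ref{lem:glue}. It is supported in $E$ and agrees with $x_j$ on $J_j$. Let $U=W\cap g^{-1}Wg$, a $\lambda$-neighborhood of $e$, and let $v\in U$. Lemma~\ref{lem:detect}, applied to every $J_j$, gives $z_j\in E$ with $v(z_j)\in J_j$. Then $v(z_j)\to p$, so $z_j\to v^{-1}(p)$, and therefore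
\[
v^{-1}(p)\in \overline E=E\cup\{p\}\qquad\text{for all }v\in U.
\]

\emph{Two sequences.} This leaves $v^{-1}(p)$ free to lie in $E$. To exclude that, take one sequence of disjoint arcs as above and apply the previous step separately to its members with even and with odd index. This gives sets $E,E'$ with the same limit point $p$ and with $E\cap E'=\emptyset$, and neighborhoods $U,U'$ of $e$. For $v\in U\cap U'$ we get
\[
v^{-1}(p)\in(E\cup\{p\})\cap(E'\cup\{p\})=\{p\}.
\]
So $U\cap U'\subset G_p$, and $G_p$ is a proper open subgroup, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]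
The group $(G,\tau)$ is connected by Section~\ref{sec:prelim}. Let $\lambda$ be a connected Hausdorff group topology on $G$. It has no proper open subgroup, so Lemmas~\ref{lem:nondiscrete} and~\ref{lem:S} apply. Suppose $G=\bigcup_nD_n$ with each $D_n$ closed and discrete in $\lambda$. By Lemma~\ref{lem:nondiscrete} and translation no coset $hH_J$ is discrete, so no $D_n$ contains one. As $\lambda$ satisfies (\ref{S}), this contradicts Proposition~\ref{prop:baire}.
\end{proof}

\section{From some short arcs to all short arcs}\label{sec:everywhere}

We turn to Theorem~\ref{thm:B}. Property (\ref{S}) finds subgroups $H_J\subset V$ in every part of the circle, but for a given $V$ there might be exceptional points, which lie in the interior of no arc $J$ with $H_J\subset V$. We show that there are none. The exceptional points form a nowhere dense set. A single $g$ can push such a set off itself except at one chosen point $p$, and this again makes $G_p$ open.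

\begin{lemma}[(a)$\Rightarrow$(b)]\label{lem:ab}
Let $\lambda$ be a Hausdorff group topology on $G$ without proper open subgroups. Then for every $\lambda$-neighborhood $V$ of $e$ there is $\delta>0$ such that $H_K\subset V$ for all arcs $K$ with $|K|<\delta$.
\end{lemma}

\begin{proof}
For a $\lambda$-neighborhood $V$ of $e$ let
\[
O_V=\bigcup\{\mathrm{int}\,I: I\text{ an arc with } H_I\subset V\},\qquad N_V=S^1\setminus O_V .
\]
The set $O_V$ is open, and it is dense by Lemma~\ref{lem:S}, so $N_V$ is closed and nowhere dense. We claim that $N_V=\emptyset$. Suppose $p\in N_V$.

Let $W$ be a symmetric neighborhood of $e$ with $W^3\subset V$. If $w\in W$ and $H_I\subset W$, then $H_{w(I)}=wH_Iw^{-1}\subset V$. So $w(O_W)\subset O_V$. Since $p\notin O_V$, it follows that $w^{-1}(p)\notin O_W$. By symmetry of $W$,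
\begin{equation}\label{NW}
w(p)\in N_W\qquad\text{for all }w\in W,
\end{equation}
and in particular $p\in N_W$.

\emph{There is $g\in G_p$ with $g(N_W)\cap N_W=\{p\}$.} Identify $S^1\setminus\{p\}$ with $\mathbb R$, preserving orientation. Since $N_W$ is nowhere dense, there is a strictly increasing sequence $(e_j)_{j\in\mathbb Z}$ of points outside $N_W$ that tends to $\pm\infty$ as $j\to\pm\infty$. As $N_W$ is closed and $e_j,e_{j+1}\notin N_W$, there are $e_j<\alpha_j<\beta_j<e_{j+1}$ with $N_W\cap[e_j,e_{j+1}]\subset[\alpha_j,\beta_j]$. Let $g$ fix $p$ and all $e_j$, and map each $[e_j,e_{j+1}]$ increasingly onto itself so that $g(\beta_j)\in(e_j,\alpha_j)$. Then $g\in G_p$, and $g([\alpha_j,\beta_j])\subset(e_j,\alpha_j)$ is disjoint from $[\alpha_j,\beta_j]$ for every $j$, which proves the assertion.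

Now let $v\in W\cap gWg^{-1}$. By (\ref{NW}), $v(p)\in N_W$. Since $g^{-1}vg\in W$ and $g(p)=p$, (\ref{NW}) also gives $g^{-1}(v(p))=(g^{-1}vg)(p)\in N_W$. So $v(p)\in N_W\cap g(N_W)=\{p\}$. Hence $G_p$ contains the neighborhood $W\cap gWg^{-1}$ of $e$, and it is a proper open subgroup, a contradiction.

So the sets $\mathrm{int}\,I$ with $H_I\subset V$ cover $S^1$. Let $\delta$ be a Lebesgue number of this cover. An arc $K$ with $|K|<\delta$ has diameter less than $\delta$, so it lies in some $I$ with $H_I\subset V$, and $H_K\subset H_I\subset V$.
\end{proof}

\section{Paths}\label{sec:paths}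

Let $\lambda$ satisfy (b). We want to join $e$ to a given $f$ by a $\lambda$-continuous path. The obvious isotopies will not do: for $\tau_1$ in Example~\ref{ex:measure}, every continuous path of rotations is constant, because the rotations form a discrete subgroup. What (b) makes small is motion inside short arcs. So we first write $f$ as a product of homeomorphisms with short supports, then subdivide each factor in the same way at a smaller scale, and so on. In the limit we want homeomorphisms, so, as in Proposition~\ref{prop:baire}, we must keep short not only the supporting arcs but also their preimages. This is the reason for the second estimate in the next lemma.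

\begin{lemma}[Controlled fragmentation]\label{lem:frag}
Let $I$ be an arc or $I=S^1$, and let $f\in H_I$, $b\in G$, $\varepsilon>0$. Then there are $r\ge2$, arcs $I_1,\dots,I_r\subset I$ and $f_j\in H_{I_j}$ such that $f=f_r\cdots f_1$ and, with $q_j=f_j\cdots f_1$ and $q_0=e$,
\[
|I_j|<\varepsilon\qquad\text{and}\qquad |b^{-1}q_{j-1}^{-1}(I_j)|<\varepsilon\qquad(1\le j\le r).
\]
\end{lemma}

\begin{proof}
Let $(h_\theta)_{\theta\in[0,1]}$ be a $\tau$-continuous path in $H_I$ from $e$ to $f$: convex interpolation if $I$ is an arc, the path of Section~\ref{sec:prelim} if $I=S^1$. The map $(\theta,x)\mapsto b^{-1}h_\theta^{-1}(x)$ is continuous on the compact space $[0,1]\times S^1$, hence uniformly continuous. So there is $\omega\in(0,\varepsilon)$ such that for all $\theta$ and all arcs $J$ with $|J|<\omega$ the arc $b^{-1}h_\theta^{-1}(J)$ has diameter less than $\min(\varepsilon,\frac12)$. Since an arc of diameter less than $\frac12$ has length equal to its diameter,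
\begin{equation}\label{omega}
|b^{-1}h_\theta^{-1}(J)|<\varepsilon\qquad\text{for all $\theta$ and all arcs $J$ with }|J|<\omega .
\end{equation}

\emph{Subdivision in space.} Divide $I$ by consecutive points $t_j$ into $m\ge3$ arcs $[t_{j-1},t_j]$ of equal length $s<\omega/3$. If $I$ is an arc, the points are $t_0,\dots,t_m$; if $I=S^1$, they are indexed by $\mathbb Z/m$. Call $t_j$ a division point if $I=S^1$, or if $I$ is an arc and $t_j$ is not an endpoint of $I$. For each division point let $B_j$ be the arc with center $t_j$ and radius $s/3$. The arcs $B_j$ are pairwise disjoint, $B_j\subset[t_{j-1},t_{j+1}]\subset I$, and $[t_{j-1},t_{j+1}]$ is an arc of length $2s<\omega$ (and $2s<1$, as $m\ge3$).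

\emph{Subdivision in time.} Choose $0=\theta_0<\dots<\theta_N=1$ such that each $g_i=h_{\theta_i}h_{\theta_{i-1}}^{-1}\in H_I$ moves points by less than $s/3$. Then $f=g_N\cdots g_1$.

\emph{One step.} Fix $i$ and write $g=g_i$. For each division point, $g(t_j)$ lies in the interior of $B_j$, so there is $k_j\in H_{B_j}$ with $k_j(t_j)=g(t_j)$. Let $k$ be the product of the commuting maps $k_j$. Then $l=k^{-1}g\in H_I$ fixes all division points, and if $I$ is an arc, it also fixes the endpoints of $I$. As $l$ preserves orientation, it maps each $[t_{j-1},t_j]$ onto itself, and $l$ is the product of commuting maps $l_j\in H_{[t_{j-1},t_j]}$. So $g=kl$ is a product of the fragments $l_j$, which we apply first, and the fragments $k_j$, which we apply afterwards.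

Doing this for $g_1,\dots,g_N$ in succession, we obtain $f=f_r\cdots f_1$ with $f_j$ supported in arcs $I_j\subset I$ of length at most $s<\varepsilon$. Counting trivial fragments as well, there are at least $m\ge3$ of them, so $r\ge2$.

\emph{The second estimate.} The partial product before a given fragment of $g_i$ is $q=u\,h_{\theta_{i-1}}$, where $u$ is the product of the fragments of $g_i$ already applied. If the given fragment is $l_j$, then $u$ is a product of other $l$'s, which are the identity on $[t_{j-1},t_j]$, and $u^{-1}([t_{j-1},t_j])=[t_{j-1},t_j]$. If it is $k_j$, then $u=k'l$ where $k'$ is a product of other $k$'s, which are the identity on $B_j$, and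
\[
u^{-1}(B_j)=l^{-1}(B_j)\subset l^{-1}([t_{j-1},t_{j+1}])=[t_{j-1},t_{j+1}].
\]
In both cases the supporting arc $B$ of the fragment satisfies $q^{-1}(B)\subset h_{\theta_{i-1}}^{-1}(J)$ with an arc $J$ of length at most $2s<\omega$, and $|b^{-1}q^{-1}(B)|<\varepsilon$ by (\ref{omega}).
\end{proof}

\begin{proposition}[(b)$\Rightarrow$(c)]\label{prop:path}
A Hausdorff group topology $\lambda$ on $G$ that satisfies \textup{(b)} is path-connected.
\end{proposition}

\begin{proof}
Let $f\in G$. We construct a path $\gamma$ from $e$ to $f$.

\emph{Definition on a dense set.} We construct finite sets $\{0,1\}=T_0\subset T_1\subset\cdots\subset[0,1]$ and a map $\gamma:T\to G$ on $T=\bigcup_nT_n$ with $\gamma(0)=e$ and $\gamma(1)=f$. A \emph{block of level $n$} is an interval $\beta=[s,t]$ with $s<t$ consecutive in $T_n$. To each block $\beta=[s,t]$ we attach a region $I_\beta$, an arc or $S^1$, such that $\gamma(t)\gamma(s)^{-1}\in H_{I_\beta}$. For the only block of level $0$ the region is $S^1$. Given a block $\beta=[s,t]$ of level $n$, apply Lemma~\ref{lem:frag} to $\gamma(t)\gamma(s)^{-1}\in H_{I_\beta}$ with $b=\gamma(s)$ and $\varepsilon=2^{-n-1}$. Subdivide $\beta$ into $r$ equal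 parts by $s=s_0<\dots<s_r=t$, put these points into $T_{n+1}$, let $\gamma(s_j)=q_j\gamma(s)$, and attach the region $I_j$ to $[s_{j-1},s_j]$. This is consistent, because $q_r\gamma(s)=\gamma(t)$ and $\gamma(s_j)\gamma(s_{j-1})^{-1}=q_jq_{j-1}^{-1}=f_j\in H_{I_j}$. Since $\gamma(s_{j-1})^{-1}=b^{-1}q_{j-1}^{-1}$, Lemma~\ref{lem:frag} gives, for every block $\beta=[s,t]$ of level $n\ge1$,
\begin{equation}\label{blocks}
|I_\beta|<2^{-n},\qquad |\gamma(s)^{-1}(I_\beta)|<2^{-n}.
\end{equation}
The regions of sub-blocks of $\beta$ are contained in $I_\beta$. As $r\ge2$ always, blocks of level $n$ have length at most $2^{-n}$, and $T$ is dense in $[0,1]$.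

\emph{Extension to $[0,1]$.} Let $\beta=[s,t]$ be a block of level $n\ge1$ and $u\in T\cap\beta$. Then $\gamma(u)=a\gamma(s)$ with $a\in H_{I_\beta}$, because $a$ is a product of elements of subgroups $H_{I_{\beta'}}$ for sub-blocks $\beta'$ of $\beta$. So $\gamma(u)$ and $\gamma(s)$ differ by at most $|I_\beta|<2^{-n}$ at each point. Moreover $\gamma(u)^{-1}=\gamma(s)^{-1}a^{-1}$ differs from $\gamma(s)^{-1}$ only on $I_\beta$, where both take values in $\gamma(s)^{-1}(I_\beta)$. By (\ref{blocks}), $\rho(\gamma(u),\gamma(s))\le2\cdot2^{-n}$. Two points of $[0,1]$ closer than the minimal length of the finitely many blocks of level $n$ lie in one block or in two adjacent blocks of level $n$. So $\gamma$ is uniformly continuous from $T$ to $(G,\rho)$, and since $\rho$ is complete, it extends to a $\tau$-continuous map $\gamma:[0,1]\to G$. We have $\gamma(u)\gamma(u')^{-1}\in H_{I_\beta}$ for $u,u'\in T\cap\beta$, the set $T\cap\beta$ is dense in $\beta$, and $H_{I_\beta}$ is $\tau$-closed, so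
\[
\gamma(u)\gamma(u')^{-1}\in H_{I_\beta}\qquad\text{for every block $\beta$ and all }u,u'\in\beta .
\]

\emph{$\gamma$ is $\lambda$-continuous.} Given a $\lambda$-neighborhood $V$ of $e$, take a neighborhood $W$ of $e$ with $W^2\subset V$, then $\delta$ from (b) for $W$, and $n\ge1$ with $2^{-n}<\delta$. For every block $\beta$ of level $n$ we have $H_{I_\beta}\subset W$. If $|u-u'|$ is less than the minimal length of the blocks of level $n$, then $u,u'$ lie in one block or in two adjacent blocks, and $\gamma(u)\gamma(u')^{-1}\in W^2\subset V$; in the second case insert the value of $\gamma$ at the common endpoint. So $\gamma$ is a $\lambda$-continuous path from $e$ to $f$.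
\end{proof}

\section{The largest connected group topology}\label{sec:max}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The first statement is Lemma~\ref{lem:tau}. Lemma~\ref{lem:ab} is (a)$\Rightarrow$(b), Proposition~\ref{prop:path} is (b)$\Rightarrow$(c), the implication (c)$\Rightarrow$(d) is trivial, and (d)$\Rightarrow$(a) was noted in Section~\ref{sec:prelim}. So (a)--(d) are equivalent.

\emph{The topology $\tau_{\max}$.} Condition (b), unlike connectedness, is visibly stable under suprema. Let $\tau_{\max}$ be the supremum of all connected Hausdorff group topologies on $G$, a nonempty family since it contains $\tau$. It is a Hausdorff group topology, and the finite intersections $V_1\cap\dots\cap V_k$ of neighborhoods of $e$ in such topologies form a neighborhood base at $e$. Each $V_i$ contains all $H_K$ with $|K|<\delta_i$ for some $\delta_i>0$, by (d)$\Rightarrow$(b). So $V_1\cap\dots\cap V_k$ contains all $H_K$ with $|K|<\min_i\delta_i$. Thus $\tau_{\max}$ satisfies (b) and is connected, and by construction it is the largest connected Hausdorff group topology.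

Every connected Hausdorff group topology $\lambda$ satisfies $\tau\subseteq\lambda\subseteq\tau_{\max}$ by Lemma~\ref{lem:tau} and the definition of $\tau_{\max}$. Conversely, a group topology $\lambda$ with $\tau\subseteq\lambda\subseteq\tau_{\max}$ is Hausdorff because it contains $\tau$, and connected because it is contained in a connected topology.

\emph{$\tau\ne\tau_{\max}$.} The topology $\tau_1$ of Example~\ref{ex:measure} is a Hausdorff group topology that satisfies (b). So it is connected, and $\tau\subseteq\tau_1\subseteq\tau_{\max}$. By Example~\ref{ex:measure}, $\tau_1\neq\tau$.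

\emph{Countable closed covers.} Let $\lambda$ be a connected Hausdorff group topology and $G=\bigcup_nD_n$ with each $D_n$ closed in $\lambda$. By (c), $(G,\lambda)$ is a path-connected Hausdorff space with more than one point. Path-connected Hausdorff spaces are arc-connected \cite[\S31]{Willard}, so $(G,\lambda)$ contains a topological arc $C$. By Baire's theorem in $C$ some $D_n\cap C$ has nonempty interior in $C$, and then $D_n$ contains a topological arc.
\end{proof}

\begin{thebibliography}{9}
\bibitem{SCT} \emph{Strengthening Connected Tychonoff Topologies}, \texttt{https://riunet.upv.es:443/\allowbreak bitstream/\allowbreak handle/\allowbreak 10251/\allowbreak 82060/\allowbreak 2058-6444-1-SM.pdf?\allowbreak isAllowed=y\&\allowbreak sequence=1}.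
\bibitem{Willard} S. Willard, \emph{General Topology}, \S31.
\end{thebibliography}
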